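# Slopes of convex functions and the direction at infinity

## The slope alone: a guess that fails for linear functions

Let $\mathcal H\neq\{0\}$ be a real Hilbert space with inner product $\langle\cdot,\cdot\rangle$ and norm $|\cdot|$. For a function $f$ on $\mathcal H$, the local slope at $x$ is
$$s_f(x)=\limsup_{y\to x}\frac{\max(f(x)-f(y),0)}{|x-y|}.$$
It is the steepest rate of descent available at $x$. If $f$ is differentiable, $s_f(x)=|\nabla f(x)|$. Unless said otherwise, $f$ and $g$ denote convex continuous functions $\mathcal H\to\mathbb R$.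

Suppose I tell you $s_f(x)$ at every point: how steep the descent is, but not where it points. Can you recover $f$ up to an additive constant? Convexity is rigid, so a first guess is yes. We test it on the line.

On $\mathbb R$ the subdifferential is the interval $\partial f(x)=[f'_-(x),f'_+(x)]$, and $s_f(x)$ is the smallest absolute value of a number in it (Lemma 1 below). For instance, $f(x)=|x|$ has $\partial f(0)=[-1,1]$ and slope $0$ at $0$, while $f(x)=\max(x,2x)$ has $\partial f(0)=[1,2]$ and slope $1$ at $0$.

Let $s_f=s_g$ on $\mathbb R$. Off a countable set both functions are differentiable and $|f'|=|g'|$.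

Suppose first that $s_f(x_0)=0$ for some $x_0$. Then $x_0$ minimizes both $f$ and $g$. Both derivatives are $\ge0$ to the right of $x_0$ and $\le 0$ to the left, so $f'=g'$ off a countable set. Since $f-g$ is locally Lipschitz, it is constant, and the guess is right.

Suppose next that $s_f>0$ everywhere, so neither function has a minimizer. Then the sign of the subgradients of $f$ is the same at all points. Otherwise there are two points such that all subgradients at one are negative and all subgradients at the other are positive. By monotonicity of $\partial f$ the first point lies to the left, so the minimum of $f$ on the segment between them is attained at an interior point, which is then a global minimizer. The same holds for $g$. If the two signs agree, $f'=g'$ off a countable set and $f-g$ is constant. If they differ, $f'=-g'$ off a countable set, so $f+g$ is constant. Then $f=C-g$ is both convex and concave, hence affine, and $f(x)=\alpha x+\beta$, $g(x)=-\alpha x+\beta'$ with $\alpha\ne0$.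

So on the line the guess fails exactly for the pairs $\pm\alpha x$ (up to constants). In $\mathcal H$ we have at least the pairs $f=\langle a,\cdot\rangle$, $g=\langle b,\cdot\rangle$ with $|a|=|b|$, $a\neq b$. There are also less flat ones, such as, on $\mathbb R^2$,
$$f(x)=x_1+\tfrac12x_2^2,\qquad g(x)=-x_1+\tfrac12x_2^2, \tag{1}$$
both with slope $\sqrt{1+x_2^2}$. In these examples the two functions descend toward different ends of the space. So we correct the guess: slope plus direction of descent at infinity. The rest of the talk proves that this is right.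

## Gradient flows, the vector $p_f$, and the theorems

Recall that $\partial f(x)$ is the set of $\zeta$ with $f(y)\ge f(x)+\langle\zeta,y-x\rangle$ for all $y$. For $f$ convex and continuous it is nonempty, closed and convex. We write $\partial^\circ f(x)$ for its element of minimal norm. The operator $\partial f$ is monotone: $\langle\zeta-\zeta',x-x'\rangle\ge0$ if $\zeta\in\partial f(x)$, $\zeta'\in\partial f(x')$.

**Definition (gradient flow).** An $f$-flow is a locally absolutely continuous curve $\gamma:[0,\infty)\to\mathcal H$ with $\dot\gamma(t)\in-\partial f(\gamma(t))$ for a.e. $t>0$.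

From every $x$ there is exactly one $f$-flow with $\gamma(0)=x$, and its right derivative $\dot\gamma^+(t)$ exists for every $t>0$.

**Definition (Crandall–Pazy direction).** By the theorem of Crandall and Pazy there is a unique vector $p_f$, independent of the initial point, such that $\dot\gamma^+(t)\to p_f$ as $t\to\infty$ for every $f$-flow $\gamma$. It is called the Crandall–Pazy direction of $f$.

Examples. For $f=\langle a,\cdot\rangle$ the flow is $x-ta$, so $p_f=-a$. For $f(x)=\max(x,2x)$ on $\mathbb R$, a flow starting at $x>0$ descends with speed $2$ until it reaches $0$, then with speed $1$ forever, so $p_f=-1$. For the first function in (1) the flow is $(x_1-t,x_2e^{-t})$, so $p_f=(-1,0)$, and likewise $p_g=(1,0)$.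

A known result says that if $f,g$ are bounded from below and $s_f=s_g$, then $f-g$ is constant. The conjecture, posed in the text "Introduction au domaine de recherche: Determination of functions and weak KAM theory", replaces boundedness by $p_f=p_g$. It is true.

**Theorem 1 (the conjecture).** Let $f,g:\mathcal H\to\mathbb R$ be convex and continuous, with $s_f=s_g$ on $\mathcal H$ and $p_f=p_g$. Then $f-g$ is constant.

**Theorem 2 (sharp form).** Let $f,g:\mathcal H\to\mathbb R$ be convex and continuous with $s_f=s_g$. Then $|p_f|=|p_g|=\inf s_f$, and the best Lipschitz constant of $f-g$ is exactly $|p_f-p_g|$. Moreover $|\partial^\circ f(z)-\partial^\circ g(z)|\le|p_f-p_g|$ for all $z$. Consequently: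

* given $s_f=s_g$, the function $f-g$ is constant if and only if $p_f=p_g$;
* if $\inf s_f=0$ (for example if $f$ is bounded below), then $s_f=s_g$ alone implies that $f-g$ is constant.

**Theorem 3 (lower semicontinuous version).** Let $f,g:\mathcal H\to(-\infty,+\infty]$ be proper, convex and lower semicontinuous (lsc). Put $s_f=+\infty$ off $\operatorname{dom}f$, and let $-p_f$ be the minimal-norm element of $\overline{\operatorname{ran}\partial f}$ (a closed convex set); similarly for $g$. If $s_f=s_g$ on $\mathcal H$ and $p_f=p_g$, then $f-g$ is constant, i.e. $f=g+C$ on $\mathcal H$.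

In (1), $f-g=2x_1$ has Lipschitz constant $2=|p_f-p_g|$, as Theorem 2 predicts. The linear pairs show that the hypothesis $p_f=p_g$ cannot be dropped: there $p_f-p_g=b-a\ne0$.

Textbook facts on monotone operators are quoted from [B]: H. Brézis, *Opérateurs maximaux monotones et semi-groupes de contractions dans les espaces de Hilbert*, North-Holland, 1973. The main one is this.

**Forced flows** ([B, Thm 3.6]). Let $h$ be proper, convex, lsc, let $b\in L^2(t_0,t_1;\mathcal H)$ and $x_0\in\operatorname{dom}h$. There is a unique strong solution of $\dot c\in-\partial h(c)+b$ a.e., $c(t_0)=x_0$, and $\dot c\in L^2(t_0,t_1;\mathcal H)$.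

## Minimal subgradients, chain rule, contraction

In this section $f$ and $h$ are convex, continuous and finite. Absolutely continuous curves in $\mathcal H$ are differentiable a.e. and are the integrals of their derivatives.

**Lemma 1.** $s_f(x)=|\partial^\circ f(x)|$.

*Proof.* If $\zeta\in\partial f(x)$, then $f(x)-f(y)\le|\zeta||x-y|$, so $s_f(x)\le|\zeta|$. Conversely, let $\sigma>s_f(x)$. Then $f(y)+\sigma|y-x|\ge f(x)$ for $y$ near $x$. The left side is a convex function of $y$ with a local minimum at $y=x$, so the minimum is global. By the sum rule (the function $|\cdot-x|$ is continuous), $0\in\partial f(x)+\sigma\overline B$ with $\overline B$ the closed unit ball. So $\partial f(x)$ has an element of norm $\le\sigma$. Let $\sigma\downarrow s_f(x)$. $\square$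

**Lemma 2 (chain rule).** Let $c:[\alpha,\beta]\to\mathcal H$ be absolutely continuous. Then $h\circ c$ is absolutely continuous, and for a.e. $t$
$$(h\circ c)'(t)=\langle\zeta,\dot c(t)\rangle\quad\text{for every }\zeta\in\partial h(c(t)).$$

*Proof.* A continuous convex function is locally Lipschitz. By compactness of $c([\alpha,\beta])$ there are $\delta,M>0$ such that $h$ is $M$-Lipschitz on every ball of radius $\delta$ centered on $c([\alpha,\beta])$. Hence $|h(c(t))-h(c(s))|\le M|c(t)-c(s)|$ for $|t-s|$ small, and $h\circ c$ is absolutely continuous. At a point $t$ where both $c$ and $h\circ c$ are differentiable, divide $h(c(t+r))-h(c(t))\ge\langle\zeta,c(t+r)-c(t)\rangle$ by $r$. Letting $r\downarrow0$ gives $(h\circ c)'(t)\ge\langle\zeta,\dot c(t)\rangle$, and $r\uparrow0$ gives the reverse. $\square$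

The words "every $\zeta$" matter: the derivative can be computed with whichever subgradient is convenient.

**Measurability.** If $c$ is continuous, then $t\mapsto\partial^\circ h(c(t))$ is strongly measurable. Let $h_\lambda(x)=\min_y\{h(y)+\frac1{2\lambda}|x-y|^2\}$ be the Moreau envelope, which is convex with Lipschitz gradient. By [B, Prop. 2.6], $\nabla h_\lambda(x)\to\partial^\circ h(x)$ as $\lambda\downarrow0$. So our map is a pointwise limit of the continuous maps $t\mapsto\nabla h_{1/n}(c(t))$.

**From $D^2$ to $D$.** We often bound a distance $D=|c_1-c_2|$ of absolutely continuous curves from a bound $\langle\dot c_1-\dot c_2,c_1-c_2\rangle=DD'\le\varphi D$ a.e. Where $D>0$, divide to get $D'\le\varphi$. Where $D=0$ and $D$ is differentiable, $D$ has a minimum, so $D'=0$. Hence $D'\le\varphi$ a.e. as soon as $\varphi\ge0$ on $\{D=0\}$.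

**Lemma 3 (flow facts).** Let $\gamma$ be the $f$-flow from $x$.

1. $-\dot\gamma(t)=\partial^\circ f(\gamma(t))$ for a.e. $t$; so $s_f(\gamma(t))=|\dot\gamma(t)|$ a.e.
2. If $\gamma_x,\gamma_y$ are the $f$-flows from $x,y$, then $|\gamma_x(t)-\gamma_y(t)|\le|x-y|$.
3. $|\dot\gamma(t)|\le s_f(x)$ for a.e. $t$.

*Proof.* (1) We have $-\dot\gamma\in\partial f(\gamma)$ a.e. By Lemma 2, for a.e. $t$ and every $\zeta\in\partial f(\gamma(t))$, $\langle\zeta,\dot\gamma\rangle=(f\circ\gamma)'=\langle-\dot\gamma,\dot\gamma\rangle=-|\dot\gamma|^2$. By Cauchy–Schwarz $|\zeta|\ge|\dot\gamma|$, so $-\dot\gamma$ is the minimal element. Now use Lemma 1.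

(2) By monotonicity $\frac12\frac{d}{dt}|\gamma_x-\gamma_y|^2=-\langle(-\dot\gamma_x)-(-\dot\gamma_y),\gamma_x-\gamma_y\rangle\le0$.

(3) Let $\zeta_0=\partial^\circ f(x)$. Monotonicity between $\gamma(t)$ and $x$ gives $\langle\dot\gamma,\gamma-x\rangle\le-\langle\zeta_0,\gamma-x\rangle\le|\zeta_0||\gamma-x|$. Thus $|\gamma-x|'\le|\zeta_0|$ and $|\gamma(r)-x|\le r|\zeta_0|$. Since $\gamma(r+\cdot)$ is the flow from $\gamma(r)$, part 2 yields $|\gamma(t+r)-\gamma(t)|\le|\gamma(r)-x|\le r|\zeta_0|$. Divide by $r$, let $r\downarrow0$, and use $|\zeta_0|=s_f(x)$. $\square$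

## The defect vector along an $f$-flow

The next lemma relates all subgradients of $g$ to $p_g$. We write $\operatorname{ran}\partial g=\bigcup_y\partial g(y)$.

**Lemma 4.** For every $\zeta\in\operatorname{ran}\partial g$: $\langle\zeta,-p_g\rangle\ge|p_g|^2$. Hence $|\zeta|\ge|p_g|$ and
$$|\zeta+p_g|^2\le|\zeta|^2-|p_g|^2. \tag{2}$$

*Proof.* Let $\zeta\in\partial g(y)$ and let $\eta$ be a $g$-flow. At the points where $\dot\eta$ exists it equals $\dot\eta^+$, so $\dot\eta(t)\to p_g$ along a set of full measure, and $\eta(t)/t=\frac1t\eta(0)+\frac1t\int_0^t\dot\eta\to p_g$. For a.e. $t$, monotonicity gives $\langle-\dot\eta(t)-\zeta,\eta(t)-y\rangle\ge0$. Divide by $t$ and let $t\to\infty$: $\langle-p_g-\zeta,p_g\rangle\ge0$, which is the first claim. Cauchy–Schwarz gives $|\zeta|\ge|p_g|$. Finally $|\zeta+p_g|^2=|\zeta|^2+2\langle\zeta,p_g\rangle+|p_g|^2\le|\zeta|^2-|p_g|^2$. $\square$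

In particular $-p_g$, being a limit of vectors $-\dot\eta(t)\in\operatorname{ran}\partial g$, is the minimal-norm element of $\overline{\operatorname{ran}\partial g}$. So the definition of $p_g$ in Theorem 3 agrees with the one by flows.

Inequality (2) turns convergence of norms into convergence of vectors: if $\zeta_n\in\operatorname{ran}\partial g$ and $|\zeta_n|\to|p_g|$, then $\zeta_n\to-p_g$. Equality of slopes controls norms, so this is what we need.

**Lemma 5.** Assume $s_f=s_g$. Let $\gamma$ be an $f$-flow from $x$ and put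
$$\xi(t)=\partial^\circ g(\gamma(t)),\qquad a(t)=\dot\gamma(t)+\xi(t).$$
Then a.e. $|\xi|=|\dot\gamma|\le s_f(x)$, so $a$ is measurable and bounded. Moreover $|p_f|=|p_g|=\inf s_f$, and as $t\to\infty$ outside a null set, $\xi(t)\to-p_g$ and $a(t)\to p_f-p_g$.

*Proof.* A.e. $|\xi|=s_g(\gamma)=s_f(\gamma)=|\dot\gamma|\le s_f(x)$ by Lemmas 1 and 3. Outside a null set, $|\xi(t)|=|\dot\gamma(t)|\to|p_f|$. Since $|\xi|\ge|p_g|$ by Lemma 4, $|p_f|\ge|p_g|$, and exchanging $f$ and $g$ gives equality. Lemma 4 for $f$ gives $s_f\ge|p_f|$ everywhere, while $s_f(\gamma(t))=|\dot\gamma(t)|\to|p_f|$, so $\inf s_f=|p_f|$. Finally (2) gives $|\xi(t)+p_g|^2\le|\xi(t)|^2-|p_g|^2\to|p_f|^2-|p_g|^2=0$, and $\dot\gamma(t)\to p_f$. $\square$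

By Lemma 3, $-\dot\gamma=\partial^\circ f(\gamma)$ a.e., so $a=\partial^\circ g(\gamma)-\partial^\circ f(\gamma)$: it measures how far the two minimal subgradients differ along $\gamma$. In example (1), $\dot\gamma=(-1,-x_2e^{-t})$, $\xi=(-1,x_2e^{-t})$ and $a=(-2,0)$.

Now try the direct approach, which is to follow $u=f-g$ along the flow. By Lemma 2 and $|\xi|=|\dot\gamma|$,
$$(u\circ\gamma)'=-|\dot\gamma|^2-\langle\xi,\dot\gamma\rangle=-\tfrac12|\dot\gamma+\xi|^2=-\tfrac12|a|^2\quad\text{a.e.} \tag{3}$$
So $u$ is nonincreasing along $f$-flows, and by symmetry nondecreasing along $g$-flows. This finishes the matter at once when $\mathcal H=\mathbb R^n$ and $f$ has a minimizer $m$. Indeed $\{s_f=0\}=\{s_g=0\}$ is the common set of minimizers. Along the flow from $x$ we have $|\gamma-m|\le|x-m|$ (the constant curve $m$ is a flow) and $\int_0^\infty|\dot\gamma|^2\le f(x)-f(m)$. So there are $t_n\to\infty$ with $-\dot\gamma(t_n)\in\partial f(\gamma(t_n))$, $\dot\gamma(t_n)\to0$ and $\gamma(t_n)\to m_*$ for some $m_*$. Since $f(\gamma(t_n))-f(m)\le|\dot\gamma(t_n)||x-m|\to0$,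 the point $m_*$ is a minimizer, and $u(x)\ge u(m_*)=\min f-\min g$. Exchanging $f$ and $g$ gives $u(x)\le\min f-\min g$. So $u$ is constant.

The approach stops exactly when $\gamma$ runs off to infinity. There is no endpoint at which to compare $u$. The hypothesis $p_f=p_g$ says that $a(t)\to0$, but without a rate, and (3) then does not even tell us whether $u(\gamma(t))$ stays bounded. We must show that $a$, which we only know to be small in the distant future, vanishes now.

## Growth of $|a|$ in the twice differentiable case

If $f,g$ are $C^2$, the missing information comes from differentiating the hypothesis. Here $\dot\gamma=-\nabla f(\gamma)$ and $a=\nabla g(\gamma)-\nabla f(\gamma)$. Differentiating $|\nabla f|^2=|\nabla g|^2$ gives $D^2f\,\nabla f=D^2g\,\nabla g$. Hence, along $\gamma$,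
$$\dot a=-(D^2g-D^2f)\nabla f=-D^2g\,\nabla f+D^2g\,\nabla g=D^2g(\gamma)\,a,\qquad \tfrac{d}{dt}\tfrac12|a|^2=\langle D^2g(\gamma)a,a\rangle\ge0 .$$
So $|a|$ is nondecreasing, and therefore $|a(t)|\le\lim_{s\to\infty}|a(s)|=|p_f-p_g|$. If $p_f=p_g$, then $a\equiv0$.

For general convex functions there is no second derivative to use, and $a$ is only a bounded measurable function. Regularizing does not obviously help, since the relation $s_f=s_g$ is nonlinear and we have no reason to expect it to survive when $f$ and $g$ are smoothed separately.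

But $\dot a=D^2g(\gamma)a$ is the Euler–Lagrange equation of $\int\frac12|\dot c+\nabla g(c)|^2dt$: for the integrand $\mathcal L(c,\dot c)=\frac12|\dot c+\nabla g(c)|^2$ one has $\partial_{\dot c}\mathcal L=a$ and $\partial_c\mathcal L=D^2g(c)\,a$ with $a=\dot c+\nabla g(c)$. This suggests that $\gamma$ is a minimizer, and minimality can be used by comparing with a competitor, with no second derivative. We want the inequality "$|a|$ early is at most $|a|$ late" in integrated form.

## An action minimized by $f$-flows

**Lemma 6.** For absolutely continuous $c:[0,T]\to\mathcal H$ with $\dot c\in L^2$,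
$$\int_0^T\Big(\tfrac12|\dot c|^2+\tfrac12s_f(c)^2\Big)dt\ge f(c(0))-f(c(T)), \tag{4}$$
with equality if $c$ is an $f$-flow.

*Proof.* By Lemmas 1 and 2, a.e. $-(f\circ c)'=-\langle\partial^\circ f(c),\dot c\rangle\le s_f(c)|\dot c|\le\frac12|\dot c|^2+\frac12s_f(c)^2$. Integrate. For an $f$-flow, all these terms equal $|\dot c|^2$ by Lemma 3. $\square$

The right side of (4) depends only on the endpoints, so an $f$-flow minimizes this action among curves with its endpoints. The action involves $f$ only through $s_f$, and $s_f=s_g$. So we may rewrite it with $g$. If $c$ solves $\dot c=-\zeta+\alpha$ with $\zeta\in\partial g(c)$, a $g$-flow pushed by a control $\alpha$, then $s_g(c)\le|\zeta|$ and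
$$\tfrac12|\dot c|^2+\tfrac12s_f(c)^2\le\tfrac12|\dot c|^2+\tfrac12|\zeta|^2=\tfrac12|\dot c+\zeta|^2-\langle\zeta,\dot c\rangle=\tfrac12|\alpha|^2-(g\circ c)'. \tag{5}$$
For $c=\gamma$ we have $\dot\gamma=-\xi+a$ and $|\xi|=s_f(\gamma)$ a.e., so with $\zeta=\xi$, $\alpha=a$ there is equality. Thus $a$ is a control of least energy $\frac12\int|\alpha|^2$ steering the $g$-flow from $x$ to $\gamma(T)$.

What does least energy force? Take $g=\langle b,\cdot\rangle$. Then $\dot c=-b+\alpha$, the endpoints fix $\int_0^T\alpha$, and the least energy control is constant. One sees this by postponement: use $(1-\varepsilon)a$ on $[0,\tau]$, which leaves the curve off course by at most $\varepsilon\int_0^\tau|a|$ at time $\tau$, and repay this at constant rate during a later time $L$. For convex $g$, the uncontrolled $g$-flow is a contraction, so the offset is not amplified while it waits. Postponement is at least as cheap as in the linear case.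

## The bound $|a|\le|p_f-p_g|$ by postponing the control

**Proposition 7.** Assume $s_f=s_g$, let $\gamma,\xi,a$ be as in Lemma 5, and put $\kappa=|p_f-p_g|$. Then $|a(t)|\le\kappa$ for a.e. $t>0$.

*Proof.* Fix $\tau>0$, $L>0$, $\varepsilon\in(0,1)$, and put $T=\tau+L$, $A=\int_0^\tau|a|\,dt$. We build $c:[0,T]\to\mathcal H$ with $c(0)=x$, $c(T)=\gamma(T)$ and
$$\dot c\in-\partial g(c)+\alpha\ \text{ a.e.},\qquad \alpha=\begin{cases}(1-\varepsilon)a&\text{on }[0,\tau],\\[2pt] a+\dfrac{\gamma-c}{T-t}&\text{on }[\tau,T).\end{cases}$$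
The last term pulls $c$ toward $\gamma$ at the rate needed to arrive at time $T$.

**Step 1: the competitor exists on $[0,T)$.** On $[0,\tau]$ the forcing $(1-\varepsilon)a$ is bounded, so the forced-flow theorem gives $c$. On $[\tau,T)$ the control depends on $c$, and we use a fixed point. Let $\tau<T_1<T$. For $b\in C([\tau,T_1];\mathcal H)$ let $\Phi(b)$ be the strong solution starting from $c(\tau)$ with the bounded forcing $a+\frac{\gamma-b}{T-t}$. For $c_i=\Phi(b_i)$, monotonicity of $\partial g$ gives
$$\langle\dot c_1-\dot c_2,c_1-c_2\rangle\le\frac{|b_1-b_2|}{T-t}|c_1-c_2|,\quad\text{so}\quad |c_1-c_2|(t)\le K\int_\tau^t|b_1-b_2|\,ds,\quad K=\frac1{T-T_1}.$$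
By iteration $|\Phi^n(b_1)-\Phi^n(b_2)|(t)\le\frac{K^n(t-\tau)^n}{n!}\sup|b_1-b_2|$. For $n$ large $\Phi^n$ is a contraction, so $\Phi$ has exactly one fixed point, which is the desired curve on $[\tau,T_1]$. By uniqueness the curves for different $T_1$ agree where both are defined. Letting $T_1\uparrow T$ defines $c$ on $[\tau,T)$. Put $\zeta=\alpha-\dot c\in\partial g(c)$ a.e.

**Step 2: $c$ stays close to $\gamma$ and arrives at $\gamma(T)$.** Let $D=|\gamma-c|$. On $[0,\tau]$, $\dot\gamma-\dot c=-(\xi-\zeta)+\varepsilon a$, and monotonicity gives $DD'\le\varepsilon\langle a,\gamma-c\rangle\le\varepsilon|a|D$. Hence $D'\le\varepsilon|a|$, and since $D(0)=0$, $D(\tau)\le\varepsilon A$. On $[\tau,T)$, $\dot\gamma-\dot c=-(\xi-\zeta)-\frac{\gamma-c}{T-t}$, so $DD'\le-\frac{D^2}{T-t}$ and $D'\le-\frac{D}{T-t}$ a.e. This says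
$$\frac{d}{dt}\,\frac{D}{T-t}=\frac{1}{T-t}\Big(D'+\frac{D}{T-t}\Big)\le0 ,\qquad\text{so}\qquad \frac{D(t)}{T-t}\le\frac{D(\tau)}{L}\le\frac{\varepsilon A}{L}.$$
Therefore
$$|\alpha-a|=\frac{D}{T-t}\le\frac{\varepsilon A}{L}\ \text{ on }[\tau,T),\qquad c(t)\to\gamma(T)\ \text{ as }t\uparrow T. \tag{6}$$

**Step 3: $\dot c\in L^2(0,T)$.** On $[0,\tau]$ this is part of the forced-flow theorem. On $[\tau,T)$, $\alpha$ is bounded by (6). The strong solution on all of $[\tau,T]$ with this forcing and initial point $c(\tau)$ has derivative in $L^2$, and by uniqueness it is $c$ on $[\tau,T)$. Setting $c(T)=\gamma(T)$, $c$ is absolutely continuous on $[0,T]$ with $\dot c\in L^2$. Also $\zeta=\alpha-\dot c\in L^2$.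

**Step 4: minimality compares the energies.** Integrate (5) for $c$, and (5) with equality for $\gamma$, over $[0,T]$. The curves have the same endpoints. Lemma 6, with equality for $\gamma$ and inequality for $c$, gives
$$\tfrac12\int_0^T|a|^2+g(x)-g(\gamma(T))=f(x)-f(\gamma(T))\le\tfrac12\int_0^T|\alpha|^2+g(x)-g(\gamma(T)).$$
So $\int_0^T|a|^2\le\int_0^T|\alpha|^2$. Using the definition of $\alpha$ on $[0,\tau]$ and $|\alpha|\le|a|+\varepsilon A/L$ on $[\tau,T)$,
$$\int_0^T|a|^2\le(1-\varepsilon)^2\int_0^\tau|a|^2+\int_\tau^T|a|^2+\frac{2\varepsilon A}{L}\int_\tau^T|a|+\frac{\varepsilon^2A^2}{L}.$$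

**Step 5: first order in $\varepsilon$.** Cancel $\int_\tau^T|a|^2$ to get $(2\varepsilon-\varepsilon^2)\int_0^\tau|a|^2\le\frac{2\varepsilon A}{L}\int_\tau^T|a|+\frac{\varepsilon^2A^2}{L}$. Divide by $2\varepsilon$ and let $\varepsilon\downarrow0$:
$$\int_0^\tau|a|^2\,dt\le\Big(\int_0^\tau|a|\,dt\Big)\cdot\frac1L\int_\tau^{\tau+L}|a|\,dt. \tag{7}$$
This is the integrated form of "early is at most late". For $f=x$, $g=-x$ on $\mathbb R$ we have $a\equiv-2$, and both sides equal $4\tau$.

**Step 6: to infinity, and back to a point.** Let $L\to\infty$. By Lemma 5 the average in (7) tends to $\kappa$, so $\int_0^\tau|a|^2\le\kappa\int_0^\tau|a|$. By Cauchy–Schwarz, $\big(\int_0^\tau|a|\big)^2\le\tau\int_0^\tau|a|^2\le\tau\kappa\int_0^\tau|a|$, hence $\frac1\tau\int_0^\tau|a|\le\kappa$. For $t_0\ge0$ the curve $\gamma(t_0+\cdot)$ is the $f$-flow from $\gamma(t_0)$, and its defect vector is $a(t_0+\cdot)$. So the average of $|a|$ over every interval $[t_0,t_0+\tau]$ is at most $\kappa$. By Lebesgue differentiation $|a|\le\kappa$ a.e. $\square$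

## Constancy of $f-g$ when $p_f=p_g$

*Proof of Theorem 1.* Let $p_f=p_g=:p$ and $u=f-g$.

**Step 1: $u$ is constant along $f$-flows.** Proposition 7 with $\kappa=0$ gives $a=0$ a.e. along every $f$-flow $\gamma$, that is, $-\dot\gamma=\partial^\circ g(\gamma)$ a.e. By (3), $(u\circ\gamma)'=0$ a.e., so $u\circ\gamma$ is constant.

**Step 2: different flows carry the same constant.** Let $x,y\in\mathcal H$ with $f$-flows $\gamma_x,\gamma_y$. For a.e. $t$, $-\dot\gamma_x\in\partial f(\gamma_x)$ and, by Step 1, $-\dot\gamma_y\in\partial g(\gamma_y)$. The subgradient inequalities read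
$$f(\gamma_x)-f(\gamma_y)\le\langle-\dot\gamma_x,\gamma_x-\gamma_y\rangle,\qquad g(\gamma_x)-g(\gamma_y)\ge\langle-\dot\gamma_y,\gamma_x-\gamma_y\rangle .$$
Subtract and use $|\gamma_x-\gamma_y|\le|x-y|$:
$$u(x)-u(y)=u(\gamma_x(t))-u(\gamma_y(t))\le|\dot\gamma_x(t)-\dot\gamma_y(t)|\,|x-y|\longrightarrow|p-p|\,|x-y|=0$$
as $t\to\infty$ outside a null set. Exchanging $x$ and $y$ gives $u(x)=u(y)$. $\square$

Note that the flows need not meet. It is enough that their velocities have the same limit while their distance stays bounded.

## The exact Lipschitz constant of $f-g$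

*Proof of Theorem 2.* The identity $|p_f|=|p_g|=\inf s_f$ is Lemma 5. Let $\kappa=|p_f-p_g|$ and $u=f-g$.

**Step 1: $|\partial^\circ f(z)-\partial^\circ g(z)|\le\kappa$ at every $z$.** Proposition 7 gives the bound at almost all times along the flow, and we push it to time $0$. Let $\gamma$ be the $f$-flow from $z$. Choose $t_n\downarrow0$ with $-\dot\gamma(t_n)=\partial^\circ f(\gamma(t_n))$, $|\dot\gamma(t_n)|\le s_f(z)$ and $|a(t_n)|\le\kappa$. Then $\gamma(t_n)\to z$, and by Lemma 1
$$|\partial^\circ g(\gamma(t_n))|=|\partial^\circ f(\gamma(t_n))|\le s_f(z)=s_g(z).$$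
Put $\zeta_n=\partial^\circ f(\gamma(t_n))$, a bounded sequence. If $\zeta$ is a weak cluster point, pass to the limit, along a subsequence converging weakly to $\zeta$, in $f(y)\ge f(\gamma(t_n))+\langle\zeta_n,y-\gamma(t_n)\rangle$ to get $\zeta\in\partial f(z)$. Moreover $|\zeta|\le s_f(z)=|\partial^\circ f(z)|$, so $\zeta=\partial^\circ f(z)$ by uniqueness of the minimal element. Hence $\zeta_n$ converges weakly to $\partial^\circ f(z)$. Since $\limsup|\zeta_n|\le|\partial^\circ f(z)|$, the convergence is strong. The same argument for $g$ gives $\partial^\circ g(\gamma(t_n))\to\partial^\circ g(z)$ strongly. Now $a(t_n)=\partial^\circ g(\gamma(t_n))-\partial^\circ f(\gamma(t_n))$ has norm at most $\kappa$; let $n\to\infty$.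

**Step 2: $u$ is $\kappa$-Lipschitz.** Apply Lemma 2 to $f$ and to $g$ along $c(\lambda)=y+\lambda(x-y)$, $0\le\lambda\le1$, and use Step 1:
$$u(x)-u(y)=\int_0^1\langle\partial^\circ f(c)-\partial^\circ g(c),x-y\rangle\,d\lambda\le\kappa|x-y|.$$

**Step 3: no smaller constant works.** Let $\kappa>0$, and let $\gamma$ and $\eta$ be the $f$-flow and the $g$-flow from one point. By (3) and Lemma 5, $(u\circ\gamma)'=-\frac12|a|^2\to-\frac12\kappa^2$. Exchanging $f$ and $g$, which replaces $u$ by $-u$, gives $(u\circ\eta)'\to+\frac12\kappa^2$. Hence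
$$u(\eta(t))-u(\gamma(t))=\kappa^2t+o(t),\qquad |\eta(t)-\gamma(t)|=|p_g-p_f|\,t+o(t)=\kappa t+o(t),$$
and the quotient tends to $\kappa$. So the best Lipschitz constant is exactly $\kappa$ (for $\kappa=0$ Step 2 suffices).

**Step 4: the consequences.** The function $u$ is constant if and only if its best Lipschitz constant $|p_f-p_g|$ is $0$. If $\inf s_f=0$, then $|p_f|=|p_g|=0$, so $p_f=p_g=0$ and $u$ is constant. If $f$ is bounded below, then $\inf s_f=0$: otherwise $m=\inf s_f>0$, and along an $f$-flow $f(\gamma(t))=f(x)-\int_0^t|\dot\gamma|^2\le f(x)-m^2t\to-\infty$. $\square$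

## Lower semicontinuous functions with values in $(-\infty,+\infty]$

*Proof of Theorem 3.* Now $f,g$ are proper, convex and lsc. We go through the argument and replace what used continuity. The set $\overline{\operatorname{ran}\partial f}$ is convex ([B, Thm 2.2]), so $p_f$ is well defined.

**Step 1: slopes and the common domain.** The proof of Lemma 1 works at $x\in\operatorname{dom}f$. A subgradient $\zeta$ gives $s_f(x)\le|\zeta|$. If $s_f(x)<\sigma<\infty$, then $x$ is a local, hence global, minimizer of $f+\sigma|\cdot-x|$, and the sum rule still holds because $|\cdot-x|$ is continuous. So $s_f(x)=|\partial^\circ f(x)|$, with $s_f(x)=+\infty$ if and only if $\partial f(x)=\emptyset$; off $\operatorname{dom}f$ both hold by convention. Therefore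
$$\mathcal D:=D(\partial f)=\{s_f<\infty\}=\{s_g<\infty\}=D(\partial g),$$
which is nonempty because $f$ is proper, convex and lsc. All flows below start in $\mathcal D$.

**Step 2: a chain rule for lsc functions.** The following replaces Lemma 2 ([B, Lemma 3.3]). *Let $h$ be proper, convex, lsc, $c\in W^{1,2}(0,T;\mathcal H)$, and suppose $w\in L^2(0,T;\mathcal H)$ satisfies $w(t)\in\partial h(c(t))$ a.e. Then $h\circ c$ is finite and absolutely continuous on $[0,T]$, and for a.e. $t$, $(h\circ c)'(t)=\langle\zeta,\dot c(t)\rangle$ for every $\zeta\in\partial h(c(t))$.* Here is a proof. Let $J_\lambda=(I+\lambda\partial h)^{-1}$, so that $\nabla h_\lambda(z)=(z-J_\lambda z)/\lambda\in\partial h(J_\lambda z)$. For $z\in D(\partial h)$, monotonicity gives $\langle\partial^\circ h(z)-\nabla h_\lambda(z),\lambda\nabla h_\lambda(z)\rangle\ge0$, hence $|\nabla h_\lambda(z)|\le|\partial^\circ h(z)|$. Thus $|\nabla h_\lambda(c)|\le|w|$ a.e. Fix $s$ with $c(s)\in D(\partial h)$. Lemma 2 for $h_\lambda$ gives $h_\lambda(c(t))=h_\lambda(c(s))+\int_s^t\langle\nabla h_\lambda(c),\dot c\rangle$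 for every $t\in[0,T]$. As $\lambda\downarrow0$ we have $h_\lambda\uparrow h$ pointwise, and $\nabla h_\lambda(c)\to\partial^\circ h(c)$ a.e. ([B, Prop. 2.6]), with integrable bound $|w||\dot c|$. So $h(c(t))=h(c(s))+\int_s^t\langle\partial^\circ h(c),\dot c\rangle$ for every $t$, which gives finiteness and absolute continuity. The last claim follows from difference quotients as in Lemma 2.

The measurability argument also carries over: if $c$ is continuous and $c(t)\in D(\partial h)$ for a.e. $t$, then $\partial^\circ h(c)$ is measurable.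

**Step 3: flows.** Let $x\in\mathcal D$. By [B, Thm 3.1] the $f$-flow $\gamma$ from $x$ exists and is unique, $\gamma(t)\in\mathcal D$ and $\dot\gamma^+(t)=-\partial^\circ f(\gamma(t))$ for all $t\ge0$, and $|\dot\gamma^+|$ is nonincreasing with $|\dot\gamma^+|\le s_f(x)$. This contains parts 1 and 3 of Lemma 3, and part 2 holds by monotonicity as before.

**Step 4: $\dot\gamma^+(t)\to p_f$.** Lemma 4 for the present $p_f$ is the projection inequality. Indeed $-p_f$ is the projection of $0$ on the closed convex set $\overline{\operatorname{ran}\partial f}$, so $\langle\zeta+p_f,p_f\rangle\le0$, i.e. $\langle\zeta,-p_f\rangle\ge|p_f|^2$, for all $\zeta$ in it, and (2) follows for $f$; likewise for $g$. Let $\ell=\lim_{t\to\infty}|\dot\gamma^+(t)|$. By Step 2 with the bounded selection $-\dot\gamma$, $f(\gamma(t))=f(x)-\int_0^t|\dot\gamma|^2\le f(x)-\ell^2t$, and $|\gamma(t)-x|\le\int_0^t|\dot\gamma|=\ell t+o(t)$. If $\zeta\in\partial f(y)$, then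
$$f(x)-\ell^2t\ge f(\gamma(t))\ge f(y)-|\zeta|\big(|\gamma(t)-x|+|x-y|\big).$$
Divide by $t$ and let $t\to\infty$: $\ell^2\le\ell|\zeta|$. So $\ell\le|\zeta|$ for all $\zeta\in\operatorname{ran}\partial f$, i.e. $\ell\le|p_f|$. Also $|p_f|\le|\dot\gamma^+(t)|$ for all $t$, because $-\dot\gamma^+(t)\in\operatorname{ran}\partial f$, so $|p_f|\le\ell$. Hence $\ell=|p_f|$, and (2) for $f$ gives $|-\dot\gamma^++p_f|^2\le|\dot\gamma^+|^2-|p_f|^2\to0$.

**Step 5: the defect vector.** For $x\in\mathcal D$ the vector $\xi(t)=\partial^\circ g(\gamma(t))$ exists for all $t$, since $\gamma(t)\in\mathcal D=D(\partial g)$, and it is measurable. A.e. $|\xi|=s_g(\gamma)=s_f(\gamma)=|\dot\gamma|\le s_f(x)$. The rest of Lemma 5 follows from (2) and Step 4 as before (the exchange of $f$ and $g$ uses $g$-flows from $\mathcal D$). In particular $a=\dot\gamma+\xi\to p_f-p_g=0$. Equation (3) holds by Step 2, applied to $(f,\gamma)$ with selection $-\dot\gamma$ and to $(g,\gamma)$ with selection $\xi$, both bounded.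

**Step 6: Proposition 7 for $x\in\mathcal D$.** In the construction of $c$, the forced-flow theorem applies on $[0,\tau]$ because $x\in\mathcal D\subset\operatorname{dom}g$. It applies from time $\tau$ because $c(\tau)\in\operatorname{dom}g$: on $[0,\tau]$ we have $\dot c\in L^2$ and the selection $\alpha-\dot c\in L^2$ of $\partial g(c)$, so $g\circ c$ is finite on $[0,\tau]$ by Step 2. The fixed point and Steps 2 and 3 of that proof use only monotonicity and the forced-flow theorem. So $c\in W^{1,2}(0,T;\mathcal H)$, $\zeta=\alpha-\dot c\in L^2$, and $c(t)\in D(\partial g)=\mathcal D$ for a.e. $t$. The chain rule of Step 2 then covers the two remaining uses: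

* for $(g,c)$, with selection $\zeta$, which gives (5) for $c$;
* for $(f,c)$, with selection $\partial^\circ f(c)$, which exists a.e., is measurable and satisfies $|\partial^\circ f(c)|=s_f(c)=s_g(c)\le|\zeta|\in L^2$; this gives (4) for $c$.

For $\gamma$, (4) and (5) hold with equality, using the selections in Step 5 above. The endpoint values $f(x),g(x),f(\gamma(T)),g(\gamma(T))$ are finite since $x,\gamma(T)\in\mathcal D$. The comparison of energies and the limits $\varepsilon\downarrow0$, $L\to\infty$ are unchanged, and the shift to $\gamma(t_0+\cdot)$ is allowed since $\gamma(t_0)\in\mathcal D$. Hence $a=0$ a.e.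

**Step 7: $f-g$ is constant on $\mathcal D$.** Take $x,y\in\mathcal D$. Their flows stay in $\mathcal D$, where $f,g$ are finite, and $u\circ\gamma_x$, $u\circ\gamma_y$ are absolutely continuous from time $0$ on with derivative $0$. The two steps of the proof of Theorem 1 apply word for word, with Step 4 giving the limits of the velocities. So $f-g=C$ on $\mathcal D$ for some $C\in\mathbb R$.

**Step 8: from $\mathcal D$ to all of $\mathcal H$.** Let $y\in\operatorname{dom}f$ and now $J_\lambda=(I+\lambda\partial f)^{-1}$, so $J_\lambda y\in\mathcal D$. Since $J_\lambda y$ attains the minimum defining $f_\lambda(y)$, we have $f(J_\lambda y)+\frac1{2\lambda}|y-J_\lambda y|^2\le f(y)$, so $f(J_\lambda y)\le f(y)$. As $f$ is bounded below by an affine function, the same inequality forces $J_\lambda y\to y$ as $\lambda\downarrow0$. By lower semicontinuity of $g$,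
$$g(y)\le\liminf_{\lambda\downarrow0}g(J_\lambda y)=\liminf_{\lambda\downarrow0}f(J_\lambda y)-C\le f(y)-C.$$
Off $\operatorname{dom}f$ this is trivial, so $g\le f-C$ on $\mathcal H$. Exchanging $f$ and $g$ gives $f\le g+C$. Hence $f=g+C$ on $\mathcal H$. $\square$
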